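\title{Walsh--Paley martingales determine the randomized UMD properties}

\begin{abstract}
The UMD$^+$ and UMD$^-$ properties of a Banach space $X$ compare the $L^p$-norm of a martingale with the norm of the sum obtained by multiplying its differences by independent random signs. We prove that each of the two properties follows from its restriction to martingales adapted to Walsh--Paley filtrations. For UMD$^+$ the constant grows by at most a factor $2$. For UMD$^-$ the general constant is at most $C(1+e^{2\pi C^2K^2})$, where $C$ is the Walsh--Paley constant and $K$ compares Gaussian sums with Rademacher sums in $X$; the constant $K$ is finite as soon as $C$ is. We also show that UMD$^-$ is equivalent to a one-sided decoupling inequality, and we construct finite-dimensional spaces with bounded $K$ in which the general constant is at least of order $\exp(cC^2)$.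
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection{Changing the signs of martingale differences}

Let $X$ be a Banach space, let $p\in(1,\infty)$, and let $(S,\mathcal A,\mu)$ be a $\sigma$-finite measure space. An \emph{$L^p(S;X)$-martingale difference sequence} is a sequence $(df_n)_{n=1}^N$ in $L^p(S;X)$ for which there is a filtration $(\mathcal F_n)_{n=1}^N$ of sub-$\sigma$-algebras of $\mathcal A$, on each of which $\mu$ is $\sigma$-finite, such that $df_n$ is strongly $\mathcal F_n$-measurable for all $n$ and $\mathbb E(df_n\mid\mathcal F_{n-1})=0$ for $n=2,\dots,N$. No cancellation is required of $df_1$. Let $(\varepsilon_n)_{n\ge1}$ be a Rademacher sequence, that is, independent random signs, each equal to $\pm1$ with probability $1/2$, on a probability space $\Omega$. We consider three inequalities: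
\begin{align}
\Big\|\sum_{n=1}^N \alpha_n\,df_n\Big\|_{L^p(S;X)}&\le \beta\,\Big\|\sum_{n=1}^N df_n\Big\|_{L^p(S;X)}\qquad\text{for all scalars }|\alpha_n|=1,\label{eq:umd}\\
\Big\|\sum_{n=1}^N \varepsilon_n\,df_n\Big\|_{L^p(S\times\Omega;X)}&\le \beta^+\Big\|\sum_{n=1}^N df_n\Big\|_{L^p(S;X)},\label{eq:plus}\\
\Big\|\sum_{n=1}^N df_n\Big\|_{L^p(S;X)}&\le \beta^-\Big\|\sum_{n=1}^N \varepsilon_n\,df_n\Big\|_{L^p(S\times\Omega;X)}.\label{eq:minus}
\end{align}
The space $X$ is a \emph{UMD space}, a \emph{UMD$^+$ space} or a \emph{UMD$^-$ space} if, for some $p\in(1,\infty)$, the inequality \eqref{eq:umd}, \eqref{eq:plus} or \eqref{eq:minus}, respectively, holds with a finite constant for all $N$, all $\sigma$-finite measure spaces $S$ and all $L^p(S;X)$-martingale difference sequences. Each of the three properties holds for all $p\in(1,\infty)$ if it holds for some $p$. For UMD this is due to Maurey and Burkholder, and for UMD$^+$ and UMD$^-$ to Garling \cite[Theorem~4.1]{Garling}.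

We call $\sum\varepsilon_n\,df_n$ the \emph{randomized sum}. If $X$ is a Hilbert space and $p=2$, martingale differences are orthogonal and all three inequalities are identities with constant $1$. In general, \eqref{eq:plus} and \eqref{eq:minus} are the two halves of \eqref{eq:umd}. Averaging the $p$-th power of \eqref{eq:umd} over all choices $\alpha_n=\pm1$ gives \eqref{eq:plus}; doing the same for the differences $\alpha_n\,df_n$, which the signs $\alpha_n$ transform back into $df_n$, gives \eqref{eq:minus}. Conversely, for fixed $\alpha_n=\pm1$ the randomized sums of $(df_n)$ and $(\alpha_n\,df_n)$ have the same law, so \eqref{eq:minus} followed by \eqref{eq:plus} gives \eqref{eq:umd} for real signs, with constant $\beta^-\beta^+$.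

\subsection{Walsh--Paley filtrations}

Let $(S,\mathcal A,\mu)$ be a probability space. A \emph{Walsh--Paley filtration} is a filtration $(\mathcal F_n)_{n=0}^N$ in which each set in $\mathcal F_n$ is a union of atoms of $\mathcal F_n$ of measure $2^{-n}$. Thus $\mathcal F_0$ is trivial and each atom of $\mathcal F_{n-1}$ is the union of two atoms of $\mathcal F_n$. The dyadic filtration on $[0,1)$ with Lebesgue measure is the standard example. A difference sequence \emph{adapted} to such a filtration is $df_n=f_n-f_{n-1}$, $n=1,\dots,N$, where $(f_n)_{n=0}^N$ is an $X$-valued martingale for $(\mathcal F_n)_{n=0}^N$; here $df_1$ has mean zero as well. These are the simplest martingales: given the past, $df_n$ takes two opposite values with probability $1/2$ each.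

For UMD, the independence of $p$ can be shown by reducing to martingales adapted to Walsh--Paley filtrations. The question answered in this paper, taken from \cite{Problem}, is whether the same reduction can be done for the two randomized properties.

\medskip
\noindent\textbf{Question.} \emph{Suppose that for some $p\in(1,\infty)$ the inequality \eqref{eq:plus} (respectively \eqref{eq:minus}) holds with a finite constant for all $N$ and all difference sequences adapted to a Walsh--Paley filtration $(\mathcal F_n)_{n=0}^N$. Must $X$ be a UMD$^+$ space (respectively a UMD$^-$ space)?}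

\subsection{Why refining the filtration is not enough}\label{sec:refine}

Lemma~\ref{lem:reduction} below, whose proof applies to \eqref{eq:umd} without change, shows that it suffices to consider martingales in which step $n$ reveals a block of $m$ fresh fair coins and $df_1$ has mean zero. Revealing the coins one at a time produces a Walsh--Paley martingale with differences $dg_{n,i}$, $1\le i\le m$, and $df_n=\sum_i dg_{n,i}$. For UMD this is the whole reduction: apply \eqref{eq:umd} to $(dg_{n,i})$ with scalars $\alpha_{n,i}=\alpha_n$ that are constant on blocks.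

In the randomized inequalities we do not choose the signs. The refined martingale receives an independent sign $\varepsilon_{n,i}$ for every coin, and we would have to compare $\sum_{n,i}\varepsilon_{n,i}\,dg_{n,i}$ with $\sum_n\varepsilon_n\,df_n$. For \eqref{eq:plus} we need a lower bound for the refined sum. The triangle inequality and the contraction principle (Lemma~\ref{lem:contraction}) give
\[
\Big\|\sum_n\varepsilon_n\,df_n\Big\|_p\le\sum_{i=1}^m\Big\|\sum_n\varepsilon_{n,i}\,dg_{n,i}\Big\|_p\le m\,\Big\|\sum_{n,i}\varepsilon_{n,i}\,dg_{n,i}\Big\|_p ,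
\]
but $m$ is not bounded in the approximation. For \eqref{eq:minus} we need an upper bound, and no pointwise comparison is available: if $dg_{1,1}=\eta_1x$ and $dg_{1,2}=\eta_2 1_{\{\eta_1=1\}}x$ for coins $\eta_1,\eta_2$, then at $(\eta_1,\eta_2)=(1,-1)$ the difference $df_1$ vanishes while the refined differences are $x$ and $-x$.

So one has to build other Walsh--Paley martingales from the given data. Since \eqref{eq:plus} and \eqref{eq:minus} are opposite inequalities between the same two quantities, one might expect them to behave alike. The answer to the question is yes for both, but the constants behave very differently.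

\subsection{Results}

From now on $p\in(1,\infty)$ is fixed and $X\ne\{0\}$. Only real scalars occur in \eqref{eq:plus} and \eqref{eq:minus}, so we regard $X$ as a real Banach space. We write $\|\cdot\|_p$ for the norm of $L^p$ taken over all randomness present. Let $\beta^\pm=\beta^\pm(X)\le\infty$ be the best constants in \eqref{eq:plus} and \eqref{eq:minus} for this $p$, and let $\beta^\pm_{\mathrm{WP}}=\beta^\pm_{\mathrm{WP}}(X)$ be the best constants when only sequences adapted to Walsh--Paley filtrations are admitted. Then $1\le\beta^\pm_{\mathrm{WP}}\le\beta^\pm$; the lower bound comes from $N=1$. Let $g,g_1,g_2,\dots$ be independent standard real Gaussian variables, and let $K=K_p(X)\le\infty$ be the least constant such that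
\begin{equation}\label{eq:K}
\Big\|\sum_n g_na_n\Big\|_{p}\le K\,\Big\|\sum_n\varepsilon_na_n\Big\|_{p}\qquad\text{for all finite families }(a_n)\subset X .
\end{equation}

\begin{theorem}\label{thm:plus}
$\beta^+\le 2\beta^+_{\mathrm{WP}}$.
\end{theorem}

\begin{theorem}\label{thm:minus}
If $C:=\beta^-_{\mathrm{WP}}<\infty$, then $K<\infty$ and
\[
\beta^-\le C\,\bigl(1+e^{2\pi C^2K^2}\bigr)<\infty .
\]
Moreover, $\beta^-\le F_p(C)$ for a function $F_p$ that does not depend on $X$.
\end{theorem}

These two theorems answer the question affirmatively in both cases. The proof of Theorem~\ref{thm:minus} compares a martingale with a decoupled version of it, in which the randomness revealed at step $n$ is replaced, in the $n$-th difference only, by an independent copy. The same comparison characterizes UMD$^-$.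

\begin{theorem}[decoupling]\label{thm:decoupling}
Let $U_1,U_1',U_2,U_2',\dots$ be independent and uniform on $[0,1)$. The following are equivalent:
\begin{enumerate}
\item[(a)] $\beta^-_{\mathrm{WP}}<\infty$;
\item[(b)] $\beta^-<\infty$;
\item[(c)] there is $\gamma<\infty$ such that for all $N$ and all $\varphi_n\in L^p([0,1)^n;X)$ with $\int_0^1\varphi_n(u_1,\dots,u_{n-1},u)\,du=0$ almost everywhere,
\[
\Big\|\sum_{n\le N}\varphi_n(U_1,\dots,U_n)\Big\|_p\le\gamma\,\Big\|\sum_{n\le N}\varphi_n(U_1,\dots,U_{n-1},U_n')\Big\|_p .
\]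
\end{enumerate}
\end{theorem}

The exponential in Theorem~\ref{thm:minus} is not an artifact of the proof.

\begin{theorem}[sharpness]\label{thm:sharp}
There are a constant $c_p\ge1$ and finite-dimensional spaces $Y_N$, $N\ge1$, with
\[
K_p(Y_N)\le c_p,\qquad \beta^-_{\mathrm{WP}}(Y_N)\le c_p\sqrt{\log (N+1)},\qquad \beta^-(Y_N)\ge\tfrac12N^{1/(2p)} .
\]
So $\beta^-$ is not bounded by a polynomial in $\beta^-_{\mathrm{WP}}$. For spaces with bounded $K$, the order $\exp(c(\beta^-_{\mathrm{WP}})^2)$ in Theorem~\ref{thm:minus} is optimal up to the constant in the exponent.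
\end{theorem}

Section~\ref{sec:tools} collects the tools and Section~\ref{sec:models} reduces general martingales to a finite model. Theorems~\ref{thm:plus}--\ref{thm:sharp} are proved in Sections~\ref{sec:plus}--\ref{sec:tree}, in this order.

\section{Random signs and coin schemes}\label{sec:tools}

Rademacher variables denoted by $\varepsilon$ (with any indices) are always independent of each other and of all other random variables in the formula.

\subsection{Three elementary principles}

\begin{lemma}[averaging]\label{lem:averaging}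
Let $Z_1,\dots,Z_N$ be $X$-valued and $\xi_1,\dots,\xi_N$ real random variables in $L^p$. Suppose that the family $(\xi_n)$ is independent of the family $(Z_n)$ and that $\mathbb E\,\xi_n=q\ge0$ for all $n$. Then $q\,\|\sum Z_n\|_p\le\|\sum\xi_nZ_n\|_p$.
\end{lemma}

\begin{proof}
The conditional expectation of $\sum\xi_nZ_n$ given $(Z_n)$ is $q\sum Z_n$, and conditional expectation is a contraction on $L^p(X)$ by Jensen's inequality.
\end{proof}

\begin{lemma}[contraction principle]\label{lem:contraction}
Let $a_n,b_n$ be real and $Z_n$ be $X$-valued random variables with $|a_n|\le|b_n|$, all of them jointly independent of $(\varepsilon_n)$. Then $\|\sum\varepsilon_na_nZ_n\|_p\le\|\sum\varepsilon_nb_nZ_n\|_p$.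
\end{lemma}

\begin{proof}
By Fubini's theorem we may take $a_n,b_n,Z_n$ constant. The function $\theta\mapsto\mathbb E\|\sum\varepsilon_n\theta_nb_nZ_n\|^p$ is convex on $[-1,1]^N$, so it is maximal at a vertex, and at every vertex it equals $\mathbb E\|\sum\varepsilon_nb_nZ_n\|^p$.
\end{proof}

In particular, terms may be deleted from a randomized sum, even by a random rule, as long as the rule does not look at the signs.

\begin{lemma}[relabeling]\label{lem:relabel}
Let $A$ be uniform on a finite set $E$, let $Z$ be a finitely valued random variable independent of $A$, and let $\pi_z$ be a bijection of $E$ for each value $z$ of $Z$. Then $\pi_Z(A)$ is uniform on $E$ and independent of $Z$.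
\end{lemma}

\begin{proof}
$\mathbb P(\pi_Z(A)=e,\,Z=z)=\mathbb P(A=\pi_z^{-1}(e))\,\mathbb P(Z=z)=|E|^{-1}\,\mathbb P(Z=z)$.
\end{proof}

In our applications $E$ is a power of a finite group, so that the coordinates of $A$ are independent and uniform, and $\pi_z$ permutes the coordinates or translates each of them.

\subsection{Standard facts}

\emph{Khintchine's inequality.} There is $\kappa_p<\infty$ with $\|\sum\varepsilon_na_n\|_p\le\kappa_p(\sum a_n^2)^{1/2}$ for real $a_n$. In the other direction we use Szarek's form
\begin{equation}\label{eq:szarek}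
\Big(\sum a_n^2\Big)^{1/2}\le\sqrt2\;\mathbb E\Big|\sum\varepsilon_na_n\Big| .
\end{equation}

\emph{Doob's maximal inequality.} For a real martingale, $\|\max_{m\le N}|M_m|\|_p\le\frac p{p-1}\|M_N\|_p$.

\emph{Cotype.} The space $X$ has \emph{finite cotype} if there are $r,c<\infty$ such that $(\sum\|x_n\|^r)^{1/r}\le c\,(\mathbb E\|\sum\varepsilon_nx_n\|^2)^{1/2}$ for all finite families in $X$. We use two results of Maurey and Pisier; see \cite[Chapter~7]{HNVW}.
\begin{enumerate}
\item[(MP1)] If $X$ does not have finite cotype, then for every $n$ there is a linear map $\Lambda:\ell_\infty^n\to X$ with $\|x\|\le\|\Lambda x\|\le2\|x\|$.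
\item[(MP2)] If $X$ has finite cotype, then $K_p(X)<\infty$.
\end{enumerate}
To see what $K$ measures, take the unit vectors of $\ell_\infty^n$ in \eqref{eq:K}: the right-hand norm is $1$ and the left-hand norm is $\|\max_{i\le n}|g_i|\|_p$, which tends to infinity with $n$.

\subsection{Coin schemes}

\begin{lemma}\label{lem:coins}
\begin{enumerate}
\item[(i)] Let $\eta_1,\dots,\eta_Q$ be the coordinates of $\{\pm1\}^Q$ with the uniform measure, and let $\psi_\ell$ be an $X$-valued function of $\eta_1,\dots,\eta_{\ell-1}$. Then $(\eta_\ell\psi_\ell)_{\ell=1}^Q$ is a difference sequence adapted to a Walsh--Paley filtration, and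
\begin{equation}\label{eq:coins}
\Big\|\sum\varepsilon_\ell\psi_\ell\Big\|_p\le\beta^+_{\mathrm{WP}}\Big\|\sum\eta_\ell\psi_\ell\Big\|_p,\qquad \Big\|\sum\eta_\ell\psi_\ell\Big\|_p\le\beta^-_{\mathrm{WP}}\Big\|\sum\varepsilon_\ell\psi_\ell\Big\|_p .
\end{equation}
\item[(ii)] Every difference sequence adapted to a Walsh--Paley filtration $(\mathcal F_n)_{n=0}^N$ has the form $df_n=r_n\psi_n$, where $r_1,\dots,r_N$ are independent fair signs, $\mathcal F_n=\sigma(r_1,\dots,r_n)$, and $\psi_n$ is a function of $r_1,\dots,r_{n-1}$. Moreover $\|\sum\varepsilon_n\,df_n\|_p=\|\sum\varepsilon_n\psi_n\|_p$.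
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The atoms of $\sigma(\eta_1,\dots,\eta_\ell)$ have measure $2^{-\ell}$, and $\mathbb E(\eta_\ell\psi_\ell\mid\eta_1,\dots,\eta_{\ell-1})=\psi_\ell\,\mathbb E\eta_\ell=0$. By Lemma~\ref{lem:relabel}, $(\varepsilon_\ell\eta_\ell)_\ell$ is a Rademacher sequence independent of $(\eta_\ell)$, so $\sum\varepsilon_\ell\eta_\ell\psi_\ell$ and $\sum\varepsilon_\ell\psi_\ell$ have the same law.

(ii) In each atom of $\mathcal F_{n-1}$ let $r_n=1$ on one of its two $\mathcal F_n$-atoms and $r_n=-1$ on the other. Each sign pattern $(r_1,\dots,r_n)$ determines one atom of $\mathcal F_n$, of measure $2^{-n}$; this gives independence and $\mathcal F_n=\sigma(r_1,\dots,r_n)$. Since $df_n$ has mean zero on each atom of $\mathcal F_{n-1}$ and is constant on its two halves, it takes opposite values there. The last identity follows as in (i).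
\end{proof}

We describe the martingales in (i) as procedures, called \emph{coin schemes}: a fixed number of coins is tossed one after the other, and the coin $\eta_\ell$ adds the \emph{increment} $\eta_\ell\psi_\ell$. The only rule is that the \emph{coefficient} $\psi_\ell$ is determined before $\eta_\ell$ is tossed. To \emph{draw} a variable uniform on $2^m$ points means to toss $m$ coins with coefficient $0$. Two freedoms of coin schemes drive all proofs below: information can be revealed without any increment, and the future may depend on how the increments so far have turned out. The randomized sum in \eqref{eq:coins} uses the same coefficients, but with signs on which the future does not depend.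

\section{Reduction to uniform models}\label{sec:models}

A coin scheme can only produce dyadic probabilities. We first replace a general martingale by one whose steps are driven by uniform variables on $2^m$ points.

A \emph{uniform model} consists of a number $M=2^m$, independent variables $J_1,\dots,J_N$ uniform on $\mathbb Z_M$, and functions $\varphi_n:\mathbb Z_M^n\to X$. It is \emph{centered} if
\[
\sum_{j\in\mathbb Z_M}\varphi_n(j_1,\dots,j_{n-1},j)=0\qquad\text{for all }1\le n\le N\text{ and all }j_1,\dots,j_{n-1}.
\]
We write $J_{<n}=(J_1,\dots,J_{n-1})$ and $J_{\le n}=(J_1,\dots,J_n)$, and likewise for other sequences. In a centered model, $df_n=\varphi_n(J_{\le n})$ is a martingale difference sequence. All norms in a uniform model are finite.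

\begin{lemma}[dyadic averages]\label{lem:dyadic}
Let $\varphi_n\in L^p([0,1)^n;X)$, $1\le n\le N$, satisfy $\int_0^1\varphi_n(u_{<n},u)\,du=0$ almost everywhere. For $m\ge1$ let $\varphi_n^m(j_1,\dots,j_n)$ be the average of $\varphi_n$ over the cube $\prod_{i\le n}[j_i2^{-m},(j_i+1)2^{-m})$. Then $(\varphi_n^m)_n$ defines a centered uniform model with $M=2^m$, and the functions $u\mapsto\varphi_n^m(\lfloor2^mu_1\rfloor,\dots,\lfloor2^mu_n\rfloor)$ converge to $\varphi_n$ in $L^p([0,1)^n;X)$ as $m\to\infty$.
\end{lemma}

\begin{proof}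
The mean of $\varphi_n^m(j_{<n},j)$ over $j$ is the average of $\varphi_n$ over $\prod_{i<n}[j_i2^{-m},(j_i+1)2^{-m})\times[0,1)$, which is $0$ by Fubini's theorem. Averaging over dyadic cubes of side $2^{-m}$ is a conditional expectation, hence a contraction on $L^p$. It fixes every function that is constant on dyadic cubes of side $2^{-k}$, $k\le m$, and such functions, with $k$ arbitrary, are dense.
\end{proof}

\begin{lemma}\label{lem:reduction}
If \eqref{eq:plus} (respectively \eqref{eq:minus}) holds with a constant $\beta$ for $df_n=\varphi_n(J_{\le n})$ in all centered uniform models, then it holds with the constant $\beta$ for all $L^p(S;X)$-martingale difference sequences.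
\end{lemma}

\begin{proof}
Let $(df_n)_{n=1}^N$ be a difference sequence for $(\mathcal F_n)_{n=1}^N$. We simplify it in five steps. Both sides of the inequalities depend only on the joint law of the differences and are continuous with respect to the $L^p$-norm of each difference.

\emph{Probability measure.} Partition $S$ into countably many sets $S_i\in\mathcal F_1$ of finite measure and discard those of measure zero. Since $S_i\in\mathcal F_{n-1}$ for $n\ge2$, the restrictions of $df_n$ to $S_i$ are martingale differences on $S_i$, and the $p$-th powers of both sides add over $i$. Normalizing $\mu$ on $S_i$ multiplies both sides by the same factor. So we may assume $\mu(S)=1$.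

\emph{Mean zero.} Pass to $S\times\{\pm1\}$ with an independent fair sign $r$, the differences $r\,df_n$ and the filtration $\sigma(\mathcal F_n,r)$. The norms are unchanged, $\mathbb E(r\,df_n\mid\sigma(\mathcal F_{n-1},r))=r\,\mathbb E(df_n\mid\mathcal F_{n-1})=0$ for $n\ge2$, and $\mathbb E(r\,df_1)=0$. So we may assume $\mathbb E\,df_1=0$.

\emph{Finite $\sigma$-algebras.} Given $\rho>0$, choose simple $\mathcal F_n$-measurable functions $h_n$ with $\|h_n-df_n\|_p\le\rho$. Let $\mathcal G_0$ be trivial, let $\mathcal G_n=\sigma(h_1,\dots,h_n)\subset\mathcal F_n$, which is finite, and put $d_n=h_n-\mathbb E(h_n\mid\mathcal G_{n-1})$. We have $\mathbb E(df_n\mid\mathcal G_{n-1})=0$ for all $n\ge1$ (for $n=1$ by the previous step), so $\|\mathbb E(h_n\mid\mathcal G_{n-1})\|_p=\|\mathbb E(h_n-df_n\mid\mathcal G_{n-1})\|_p\le\rho$ and $\|d_n-df_n\|_p\le2\rho$. It therefore suffices to treat $(d_n)$, where $d_n$ is $\mathcal G_n$-measurable and $\mathbb E(d_n\mid\mathcal G_{n-1})=0$ for $1\le n\le N$.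

\emph{Independent uniform variables.} For each atom $a$ of $\mathcal G_{n-1}$ with $\mu(a)>0$, partition $[0,1)$ into intervals $I_{a,b}$ of length $\mu(b)/\mu(a)$, indexed by the atoms $b\subset a$ of $\mathcal G_n$ with $\mu(b)>0$. Let $U_1,\dots,U_N$ be independent and uniform on $[0,1)$. Put $a_0=S$, and let $a_n=b$ if $U_n\in I_{a_{n-1},b}$. The probability of a chain $b_1\supset\dots\supset b_N$ is the telescoping product $\prod_n\mu(b_n)/\mu(b_{n-1})=\mu(b_N)$, so $(a_1,\dots,a_N)$ has the law of the chain of atoms containing a $\mu$-random point. Let $\varphi_n(U_{\le n})$ be the value $d_n(a_n)$ of $d_n$ on $a_n$. Then $(\varphi_n(U_{\le n}))_n$ has the joint law of $(d_n)_n$, and with $a=a_{n-1}(u_{<n})$,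
\[
\int_0^1\varphi_n(u_{<n},u)\,du=\sum_{b\subset a}\frac{\mu(b)}{\mu(a)}\,d_n(b)=0 .
\]

\emph{Discretization.} The variables $J_n^m=\lfloor2^mU_n\rfloor$ are independent and uniform on $2^m$ points. By Lemma~\ref{lem:dyadic} and the hypothesis, the inequality holds for $\varphi^m_n(J^m_{\le n})$, and these converge to $\varphi_n(U_{\le n})$ in $L^p$.
\end{proof}

\section{The property UMD$^+$: jumps by doubling}\label{sec:plus}

\subsection{The idea}

We want a coin scheme, divided into blocks, whose $n$-th block adds up to nearly $\varphi_n(J_{\le n})$ and whose randomized sum dominates $\sum\varepsilon_n\varphi_n(J_{\le n})$. The second requirement is met if in each block \emph{one single coin} carries the increment $c\,\varphi_n(J_{\le n})$ with $|c|\ge1/2$: the contraction principle then deletes all other terms.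

Take one step with $M=4$ and values $x_0,\dots,x_3$ of sum zero. Revealing $J$ by two coins gives the coefficients $(x_0+x_1)/2$ and then $(x_0-x_1)/2$ or $(x_2-x_3)/2$. If $x_0,x_1$ are linearly independent, neither increment on the event $J=0$ is a multiple of $x_0$. The situation is better if only one direction $x$ is involved. Bet $x/4$ on the first coin and, after a win, $x/2$ on the second:
\[
\begin{array}{c|c|c}
\text{coins}&\text{increments}&\text{total}\\ \hline
\eta_1=-1&-x/4,\ 0&-x/4\\
(1,-1)&x/4,\ -x/2&-x/4\\
(1,1)&x/4,\ x/2&x-x/4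
\end{array}
\]
The total is a jump $x$, made with probability $1/4$, minus its mean $x/4$; and when the jump is made, the last coin carries $x/2$. With $k$ coins the jump has probability $2^{-k}$, the mean to be subtracted is $2^{-k}x$, and the last coin still carries $x/2$. To handle several directions we try them cyclically, $x_0,x_1,\dots,x_{M-1},x_0,\dots$, until the first jump. About $2^k$ trials are needed, each costing $-2^{-k}x_j$, so the costs are not negligible one by one; but they cancel over every full cycle because $\sum_jx_j=0$. Starting the cycle at a uniformly random position makes the direction of the jump exactly uniform.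

\subsection{Proof of Theorem~\ref{thm:plus}}

Let $C=\beta^+_{\mathrm{WP}}<\infty$. Take a centered uniform model, let $B$ be the largest norm of a value of the functions $\varphi_n$, and fix $k,R\in\mathbb N$. The scheme has $N$ blocks of $m+RMk$ coins, and block $n$ defines $J_n$. With $J_{<n}$ already determined, put $x_j=\varphi_n(J_{<n},j)$, so that $\sum_jx_j=0$.
\begin{itemize}
\item Draw $I_n$ uniform on $\mathbb Z_M$.
\item Run trials $i=0,1,\dots,RM-1$, each with $k$ coins $\eta_1,\dots,\eta_k$ of its own. A trial is \emph{successful} if all its coins equal $1$, which has probability $2^{-k}$, and \emph{active} if no earlier trial of the block was successful. The coefficient of the $r$-th coin of trial $i$ is $2^{r-1-k}x_{I_n+i}$ if the trial is active and $\eta_1=\dots=\eta_{r-1}=1$, and $0$ otherwise. Indices of $x$ are taken modulo $M$.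
\item Let $T_n$ be the index of the first successful trial, or $T_n=0$ if there is none, and put $J_n=I_n+T_n \bmod M$.
\end{itemize}
Every coefficient is determined before its coin is tossed. The $T_n$ depend only on the trial coins, which are independent of $(I_n)$. By Lemma~\ref{lem:relabel}, $J_1,\dots,J_N$ are independent and uniform. Let $\sigma_n$ be the indicator that block $n$ contains a success; then $\mathbb P(\sigma_n=0)=\theta:=(1-2^{-k})^{RM}$. Let $dG_\ell$ be the increments of the scheme and $G$ their sum.

\emph{The value of the martingale.} An active trial in direction $x_j$ adds $\sum_{r\le k}2^{r-1-k}x_j=(1-2^{-k})x_j$ if it is successful. If it fails first at coin $r$, it adds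
\[
\Big(\sum_{q<r}2^{q-1-k}-2^{r-1-k}\Big)x_j=2^{-k}\bigl(2^{r-1}-1-2^{r-1}\bigr)x_j=-2^{-k}x_j .
\]
If $\sigma_n=1$, the total of block $n$ is therefore $x_{J_n}-2^{-k}\sum_{i=0}^{T_n}x_{I_n+i}$. Any $M$ consecutive terms of the last sum cancel, and fewer than $M$ remain, so the total differs from $x_{J_n}$ by at most $2^{-k}MB$. If $\sigma_n=0$, the total is $-2^{-k}R\sum_jx_j=0$, which differs from $x_{J_n}$ by at most $B$. Hence
\begin{equation}\label{eq:G}
\Big\|G-\sum_n\varphi_n(J_{\le n})\Big\|_p\le NMB\,2^{-k}+NB\,\theta^{1/p}.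
\end{equation}
This is the only place where centering is used.

\emph{The randomized sum.} If $\sigma_n=1$, let $\ell(n)$ be the position of the last coin of the first successful trial of block $n$; its increment is $dG_{\ell(n)}=\frac12x_{J_n}=\frac12\varphi_n(J_{\le n})$. If $\sigma_n=0$, let $\ell(n)$ be the first position of the block. The positions $\ell(n)$ are distinct and determined by the coins, so by Lemma~\ref{lem:relabel} $(\varepsilon_{\ell(n)})_n$ is a Rademacher sequence independent of the coins. Deleting all other terms by Lemma~\ref{lem:contraction},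
\[
\Big\|\sum_\ell\varepsilon_\ell\,dG_\ell\Big\|_p\ge\frac12\Big\|\sum_n\varepsilon_n\sigma_n\varphi_n(J_{\le n})\Big\|_p\ge\frac12\Big\|\sum_n\varepsilon_n\varphi_n(J_{\le n})\Big\|_p-\frac12NB\,\theta^{1/p}.
\]
The left-hand side is at most $C\|G\|_p$. For fixed $k$ let $R\to\infty$, so that $\theta\to0$, and then let $k\to\infty$. With \eqref{eq:G} we obtain $\|\sum\varepsilon_n\varphi_n(J_{\le n})\|_p\le2C\|\sum\varphi_n(J_{\le n})\|_p$, and Lemma~\ref{lem:reduction} gives $\beta^+\le2C$. \qed

\begin{remark}
This scheme does not help directly with \eqref{eq:minus}, where its randomized sum would have to be bounded from above. An active trial is as likely to fail at its last coin as to succeed, and then that coin carries $-\frac12\varphi_n(J_{<n},j)$, where $j$ need not be the final value $J_n$. Terms of this kind are the subject of the next section.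
\end{remark}

\section{The property UMD$^-$: selection by size}\label{sec:minus}

Throughout this section $C=\beta^-_{\mathrm{WP}}<\infty$. For a uniform model, centered or not, let $J'_1,\dots,J_N'$ be independent and uniform on $\mathbb Z_M$, independent of $J$, and put
\[
V=\sum_n\varepsilon_n\varphi_n(J_{\le n}),\qquad V'=\sum_n\varepsilon_n\varphi_n(J_{<n},J'_n).
\]
In $V$ the variable that enters the $n$-th term also steers all later terms; in $V'$ it is used once and forgotten.

\subsection{Symmetrization}

A Walsh--Paley difference is symmetric given the past. The natural way to make a general difference symmetric is to subtract a conditionally independent copy, and to let a coin decide which of the two is the copy.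

\begin{lemma}\label{lem:sym}
In a centered uniform model, $f=\sum_n\varphi_n(J_{\le n})$ satisfies $\|f\|_p\le C(\|V\|_p+\|V'\|_p)$.
\end{lemma}

\begin{proof}
Let $f'=\sum_n\varphi_n(J_{<n},J'_n)$. Since the model is centered, $\mathbb E(f'\mid J)=0$. Hence $f=\mathbb E(f-f'\mid J)$ and $\|f\|_p\le\|f-f'\|_p$.

Realize $(J,J')$ by the following coin scheme. In stage $n$ draw $A_n$ and $B_n$ uniform on $\mathbb Z_M$, then toss a coin $r_n$ with coefficient $\psi_n=\varphi_n(J_{<n},A_n)-\varphi_n(J_{<n},B_n)$, and put $(J_n,J'_n)=(A_n,B_n)$ if $r_n=1$ and $(J_n,J_n')=(B_n,A_n)$ if $r_n=-1$. By Lemma~\ref{lem:relabel} the variables $J_n,J_n'$ are independent and uniform. In both cases $r_n\psi_n=\varphi_n(J_{\le n})-\varphi_n(J_{<n},J_n')$, so the scheme sums to $f-f'$ and its randomized sum $\sum\varepsilon_nr_n\psi_n$ equals $V-V'$. By the definition of $C$, $\|f-f'\|_p\le C\|V-V'\|_p$.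
\end{proof}

It remains to bound $\|V'\|_p$ by $\|V\|_p$. The $n$-th terms of $V$ and $V'$ have the same law, so the triangle inequality and Lemma~\ref{lem:contraction} give $\|V'\|_p\le N\|V\|_p$ and $\|V\|_p\le N\|V'\|_p$. A bound independent of $N$ needs a property of $X$.

\begin{example}\label{ex:VV}
(a) Let $M=2$, $X=\ell_\infty(\mathbb Z_2^N)$, and let $\varphi_n(j_{\le n})$ be the indicator of the set of $t\in\mathbb Z_2^N$ with $t_{<n}=j_{<n}$ and $t_n\neq j_n$. For each $t$ only the first index at which $t$ and $J$ disagree contributes to $V(t)$, so $\|V\|_p\le1$. At the point $t=J$, however, $V'(J)=\sum_n\varepsilon_n1_{\{J_n'\ne J_n\}}$. By Lemma~\ref{lem:averaging} and \eqref{eq:szarek}, $\|V'\|_p\ge\frac12\|\sum_{n\le N}\varepsilon_n\|_p\ge\sqrt{N/8}$.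

(b) Let $M\ge N$, $X=\ell_\infty(\mathbb Z_M^N)$, and let $\varphi_n(j_{\le n})$ be the indicator of $\{t: t_{\le n}=j_{\le n}\}$. Then $V(J)=\sum_n\varepsilon_n$, so $\|V\|_p\ge\sqrt{N/2}$. In $V'(t)$, an index $n$ before the first disagreement of $t$ and $J$ contributes only if $J_n'=J_n$, and indices after it do not contribute. So $\|V'\|_X\le1+\sum_n1_{\{J_n=J_n'\}}$ and $\mathbb E\|V'\|_X\le1+N/M\le2$, while $\mathbb E\|V\|_X\ge\sqrt{N/2}$.
\end{example}

\subsection{The idea}

The inequality \eqref{eq:coins} bounds a martingale by a sum with the same coefficients and fresh signs. We exploit that the scheme may react to its own signs, but not to the fresh ones. In stage $n$ draw a candidate $A_n$ and bet on the vector $y_n=\varphi_n(J_{<n},A_n)$ not once but $L$ times, each time with coefficient $L^{-1/2}y_n$. The stage adds $W_ny_n$, where $W_n$ is a normalized sum of $L$ signs. Now look at $|W_n|$. If it is below a threshold $\lambda$, keep the candidate, $J_n=A_n$; otherwise discard it and draw $J_n$ afresh. The discarded candidates give terms of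 $V'$, and they enter the martingale with a factor $|W_n|\ge\lambda$. In the randomized sum they enter with an independent factor $W_n'$ of variance one.

In Example~\ref{ex:VV}(a) this can be seen in the coordinate $t=J$. There $y_n(J)=\zeta_n:=1_{\{A_n\neq J_n\}}$ vanishes unless $A_n$ was discarded, and $\mathbb E\zeta_n=q/2$ with $q=\mathbb P(|W_n|\ge\lambda)$. By orthogonality, the martingale has $\mathbb E(\sum W_n\zeta_n)^2\ge\lambda^2Nq/2$, whereas the randomized sum has $\mathbb E(\sum W'_n\zeta_n)^2=Nq/2$. Selection has gained the factor $\lambda$. If $\lambda$ is large compared with $C$, the discarded terms can be absorbed into the left-hand side of \eqref{eq:coins}; the price is that only a proportion $q\approx e^{-\lambda^2/2}$ of the terms of $V'$ is seen.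

In a general space we must replace the factors $W_n'$ by signs, at the cost of some constant $K'$, and $\lambda$ must exceed $CK'$. The contraction principle gives $K'=\sqrt L$, which is useless: $q>0$ forces $\lambda\le\sqrt L$, and $C\ge1$. We need a constant independent of $L$, and this is where $K$ enters.

\subsection{Finite cotype}

\begin{lemma}\label{lem:cotype}
If $C=\beta^-_{\mathrm{WP}}<\infty$, then $X$ has finite cotype, and hence $K<\infty$.
\end{lemma}

\begin{proof}
Suppose not. By (MP1), for every $N$ there is a linear map $\Lambda:\ell_\infty(\{\pm1\}^N)\to X$ with $\|x\|\le\|\Lambda x\|\le2\|x\|$. Let $r_1,\dots,r_N$ be coins. Let each coordinate $t\in\{\pm1\}^N$ bet on the outcomes $t_1,t_2,\dots$ until its first loss: put $\psi_n(t)=t_n1_{\{t_{<n}=r_{<n}\}}$, a function of $r_{<n}$. The coordinate $t=(r_1,\dots,r_N)$ never loses, so $\sum_nr_n\psi_n$ equals $N$ there and has norm at least $N$. For fixed $t$ let $\tau$ be the first $n$ with $t_n\ne r_n$, and $\tau=N$ if there is none. Then $\sum_n\varepsilon_n\psi_n(t)=\sum_{n<\tau}\varepsilon_nr_n+\varepsilon_\tau t_\tau$,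 and so
\[
\Big\|\sum_n\varepsilon_n\psi_n\Big\|_\infty\le1+\max_{m\le N}\Big|\sum_{n\le m}\varepsilon_nr_n\Big| .
\]
By the inequalities of Doob and Khintchine the right-hand side has $L^p$-norm at most $1+b_p\sqrt N$, with $b_p=\kappa_p\,p/(p-1)$. Applying \eqref{eq:coins} to the coefficients $\Lambda\psi_n$ gives $N\le2C(1+b_p\sqrt N)$ for all $N$, which is false. Finally $K<\infty$ by (MP2).
\end{proof}

Put $K'=\sqrt{\pi/2}\,K$. For $L\ge1$ let $W'_n=L^{-1/2}\sum_{i\le L}\varepsilon_{n,i}$. For all $a_n\in X$,
\begin{equation}\label{eq:W}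
\Big\|\sum_n W_n'a_n\Big\|_p\le K'\Big\|\sum_n\varepsilon_na_n\Big\|_p .
\end{equation}
Indeed, let $g_{n,i}$ be independent standard Gaussians. The products $\varepsilon_{n,i}|g_{n,i}|$ are independent standard Gaussians, and hence so are the sums $\tilde g_n=L^{-1/2}\sum_i\varepsilon_{n,i}|g_{n,i}|$. Lemma~\ref{lem:averaging}, with $\xi_{n,i}=|g_{n,i}|$ of mean $\sqrt{2/\pi}$, gives $\sqrt{2/\pi}\,\|\sum W_n'a_n\|_p\le\|\sum\tilde g_na_n\|_p$, and \eqref{eq:K} concludes. By Fubini's theorem, \eqref{eq:W} also holds for random $a_n$ independent of the signs.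

\subsection{The two-sided comparison}

The selection rule can be reversed: keep the candidate when $|W_n|$ is large. This bounds $V$ by $V'$, which is needed in Section~\ref{sec:decoupling}. One argument covers both rules.

\begin{lemma}[key lemma]\label{lem:key}
Let $C=\beta^-_{\mathrm{WP}}<\infty$ and $D=1/\mathbb P(|g|\ge2CK')$. In every uniform model, centered or not,
\[
\|V'\|_p\le D\,\|V\|_p\qquad\text{and}\qquad\|V\|_p\le D\,\|V'\|_p .
\]
\end{lemma}

\begin{proof}
Let $\lambda=2CK'$ and let $L$ be odd. In stage $n$ of the scheme, with $J_{<n}$ determined: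
\begin{itemize}
\item draw $A_n$ uniform on $\mathbb Z_M$ and put $y_n=\varphi_n(J_{<n},A_n)$;
\item toss coins $r_{n,1},\dots,r_{n,L}$, each with coefficient $L^{-1/2}y_n$;
\item draw $B_n$ uniform on $\mathbb Z_M$.
\end{itemize}
Let $W_n=L^{-1/2}\sum_ir_{n,i}$, which is nonzero because $L$ is odd, and put $s_n=\operatorname{sgn}W_n$, $\chi_n=1_{\{|W_n|\ge\lambda\}}$ and $q=q_L=\mathbb E\chi_n$. The stage ends by defining a pair $(J_n,\tilde J_n)$. Under \emph{rule I} it is $(B_n,A_n)$ if $\chi_n=1$ and $(A_n,B_n)$ if $\chi_n=0$. Under \emph{rule II} it is $(A_n,B_n)$ if $\chi_n=1$ and $(B_n,A_n)$ if $\chi_n=0$. One of the two rules is used in all stages.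

\emph{Independence.} Since $W_n$ is symmetric and nonzero, $\mathbb P(s_n=\pm1,|W_n|=w)=\frac12\mathbb P(|W_n|=w)$. So $(s_n)$ is a Rademacher sequence independent of $(|W_n|)$, and both are independent of $(A,B)$. The family $(J,\tilde J)$ arises from $(A,B)$ by a permutation of coordinates determined by $(|W_n|)$. By Lemma~\ref{lem:relabel}, the variables $J_n,\tilde J_n$ are independent and uniform, and the three families $(J,\tilde J)$, $(|W_n|)$, $(s_n)$ are independent.

Put $u_n=\varphi_n(J_{\le n})$ and $u'_n=\varphi_n(J_{<n},\tilde J_n)$. Then $\sum\varepsilon_nu_n$ and $\sum\varepsilon_nu_n'$ have the laws of $V$ and $V'$. Let $(P_n,Q_n)=(u_n',u_n)$ under rule I and $(P_n,Q_n)=(u_n,u'_n)$ under rule II. Under rule I we have $A_n=\tilde J_n$ if $\chi_n=1$ and $A_n=J_n$ if $\chi_n=0$; under rule II it is the other way around. Hence in both cases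
\[
y_n=\chi_nP_n+(1-\chi_n)Q_n ,
\]
and it suffices to show $\|\sum\varepsilon_nP_n\|_p\le D\|\sum\varepsilon_nQ_n\|_p$. Let $f=\sum_ns_n|W_n|y_n$ be the final value of the scheme, and let $H=\|\sum_n\varepsilon_n\chi_nP_n\|_p$.

\emph{Lower bound.} The $y_n$ are functions of $(J,\tilde J)$ and $(|W_n|)$, so $(s_n)$ is a Rademacher sequence independent of $(|W_n|)$ and $(y_n)$ jointly. Since $\lambda\chi_n\le|W_n|$ and $\chi_ny_n=\chi_nP_n$, Lemma~\ref{lem:contraction} gives $\|f\|_p\ge\lambda H$.

\emph{Upper bound.} The sum on the right of the second inequality in \eqref{eq:coins} is $\sum_{n,i}\varepsilon_{n,i}L^{-1/2}y_n=\sum_nW_n'y_n$. By \eqref{eq:coins}, \eqref{eq:W}, the triangle inequality and Lemma~\ref{lem:contraction},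
\[
\|f\|_p\le CK'\Big\|\sum\varepsilon_ny_n\Big\|_p\le CK'\Big(H+\Big\|\sum\varepsilon_n(1-\chi_n)Q_n\Big\|_p\Big)\le CK'\Big(H+\Big\|\sum\varepsilon_nQ_n\Big\|_p\Big).
\]

\emph{Absorption and averaging.} Since $\lambda=2CK'$ and $H<\infty$, the two bounds give $H\le\|\sum\varepsilon_nQ_n\|_p$. The family $(\chi_n)$ is independent of $(\varepsilon_nP_n)$, so $q_L\|\sum\varepsilon_nP_n\|_p\le H$ by Lemma~\ref{lem:averaging}. The norms of $\sum\varepsilon_nP_n$ and $\sum\varepsilon_nQ_n$ do not depend on $L$, and $q_L\to\mathbb P(|g|\ge\lambda)=1/D$ as $L\to\infty$ by the central limit theorem.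
\end{proof}

\subsection{Proof of Theorem~\ref{thm:minus}}

Lemma~\ref{lem:cotype} gives $K<\infty$. By Lemmas~\ref{lem:sym} and~\ref{lem:key}, $\|\sum\varphi_n(J_{\le n})\|_p\le C(1+D)\|V\|_p$ in every centered uniform model, and $V$ is the randomized sum of the differences $\varphi_n(J_{\le n})$. Lemma~\ref{lem:reduction} gives $\beta^-\le C(1+D)$.

\emph{The explicit bound.} A single nonzero vector in \eqref{eq:K} shows $K\ge\|g\|_p\ge\mathbb E|g|=\sqrt{2/\pi}$. So $K'\ge1$ and $x:=2CK'\ge2$. Since
\[
-\frac{d}{dt}\Big(\frac{t}{1+t^2}\,e^{-t^2/2}\Big)=\frac{t^4+2t^2-1}{(1+t^2)^2}\,e^{-t^2/2}\le e^{-t^2/2},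
\]
integration over $[x,\infty)$ gives $\mathbb P(|g|\ge x)\ge\sqrt{2/\pi}\,\frac{x}{1+x^2}\,e^{-x^2/2}$. For $x\ge2$ we have $e^{x^2/2}\ge1+x^2/2+x^4/8\ge1+x^2$, and therefore $\mathbb P(|g|\ge x)\ge\sqrt{2/\pi}\,x\,e^{-x^2}\ge e^{-x^2}$. Thus $D\le e^{4C^2K'^2}=e^{2\pi C^2K^2}$.

\emph{Uniformity in $X$.} Fix $C$ and consider the class of spaces with $\beta^-_{\mathrm{WP}}\le C$. It is closed under countable $\ell_p$-direct sums: the components of a Walsh--Paley difference sequence with values in the sum are Walsh--Paley difference sequences, and the $p$-th powers of both sides of \eqref{eq:minus} add over the components. If $K_p$ were unbounded on the class, we could choose $X_i$ in it with $K_p(X_i)\ge i$. Their $\ell_p$-sum contains each $X_i$ isometrically, so it would have $K_p=\infty$, contrary to Lemma~\ref{lem:cotype}. Hence $K_p\le k_p(C)<\infty$ on the class, and $\beta^-\le F_p(C):=C(1+e^{2\pi C^2k_p(C)^2})$. \qed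

\section{Decoupling: proof of Theorem~\ref{thm:decoupling}}\label{sec:decoupling}

The implication (b)$\Rightarrow$(a) holds because $\beta^-_{\mathrm{WP}}\le\beta^-$, and (a)$\Rightarrow$(b) is Theorem~\ref{thm:minus}.

\emph{(c)$\Rightarrow$(a).} For Walsh--Paley martingales, decoupling and randomizing are the same operation. Write $df_n=r_n\psi_n(r_{<n})$ as in Lemma~\ref{lem:coins}(ii), let $r=1_{[0,1/2)}-1_{[1/2,1)}$, and put $\varphi_n(u_{\le n})=r(u_n)\psi_n(r(u_1),\dots,r(u_{n-1}))$, which has mean zero in $u_n$. The left-hand sum in (c) has the law of $\sum df_n$. In the right-hand sum the signs $r(U_n')$ are independent of $U$, so it has the law of $\sum\varepsilon_n\psi_n$, whose norm is that of $\sum\varepsilon_n\,df_n$. Hence $\beta^-_{\mathrm{WP}}\le\gamma$.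

\emph{(a)$\Rightarrow$(c).} Let $C=\beta^-_{\mathrm{WP}}$ and let $D$ be as in Lemma~\ref{lem:key}. Consider first a centered uniform model, with $f,f'$ as in Lemma~\ref{lem:sym} and its proof. By Lemma~\ref{lem:sym} and the second inequality of Lemma~\ref{lem:key}, $\|f\|_p\le C(1+D)\|V'\|_p$. It remains to remove the signs from $V'$. Put $v_n'=\varphi_n(J_{<n},J_n')$. For a fixed set $P\subset\{1,\dots,N\}$, centering gives $\mathbb E(v'_n\mid J,(J'_k)_{k\in P})=0$ for $n\notin P$, so
\[
\sum_{n\in P}v_n'=\mathbb E\bigl(f'\mid J,(J'_k)_{k\in P}\bigr),\qquad\Big\|\sum_{n\in P}v'_n\Big\|_p\le\|f'\|_p .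
\]
For fixed signs $\alpha_n=\pm1$, the sum $\sum\alpha_nv_n'$ is the difference of the sums over $\{n:\alpha_n=1\}$ and over its complement, and so has norm at most $2\|f'\|_p$. Averaging the $p$-th power over the signs gives $\|V'\|_p\le2\|f'\|_p$, and therefore
\begin{equation}\label{eq:dec}
\Big\|\sum_n\varphi_n(J_{\le n})\Big\|_p\le2C(1+D)\Big\|\sum_n\varphi_n(J_{<n},J_n')\Big\|_p .
\end{equation}
For general $\varphi_n$ as in (c), apply \eqref{eq:dec} to the model $(\varphi_n^m)$ of Lemma~\ref{lem:dyadic} with $J_n=\lfloor2^mU_n\rfloor$ and $J_n'=\lfloor2^mU'_n\rfloor$. Both $U_{\le n}$ and $(U_{<n},U_n')$ are uniform on $[0,1)^n$, so each term on either side converges in $L^p$ as $m\to\infty$. This gives (c) with $\gamma=2C(1+D)$. \qed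

\section{Tree spaces: proof of Theorem~\ref{thm:sharp}}\label{sec:tree}

We need a space in which general martingales violate \eqref{eq:minus} by a power of $N$ and Walsh--Paley martingales only by $\sqrt{\log N}$. A general martingale can make a rare jump in one step and pay for it by many small steps in the opposite direction; the small steps add up in the martingale and cancel in the randomized sum. A scalar Walsh--Paley martingale cannot do this: it has Gaussian tails relative to its square function. We choose a norm that is large on the accumulated small steps, small on the jumps, and within a factor $(N+1)^{1/p}$ of an $\ell_p$-norm, so that Gaussian tails at height $\sqrt{\log N}$ compensate this factor.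

\subsection{The norm}

Let $\mathcal T$ be the set of words in the letters $0,1$ of length at most $N$, viewed as a binary tree with root $\emptyset$, and let $(e_t)_{t\in\mathcal T}$ be the unit vectors of $\mathbb R^{\mathcal T}$. For $x\in\mathbb R^{\mathcal T}$ put $\nu_t(x)=|x_t|$ if $|t|=N$, and
\[
\nu_t(x)=\Big(|x_t|^{2p}+\bigl(\nu_{t0}(x)^p+\nu_{t1}(x)^p\bigr)^2\Big)^{1/(2p)}\quad\text{if }|t|<N .
\]
Let $Y=Y_N$ be $\mathbb R^{\mathcal T}$ with $\|x\|_Y=\nu_\emptyset(x)$. Thus the two subtrees below $t$ are combined in $\ell_p$, and the result is combined with $x_t$ in $\ell_{2p}$. By induction from the leaves, each $\nu_t$ is a norm on the coordinates of the subtree at $t$, and it is a \emph{lattice norm}: $|x|\le|y|$ coordinatewise implies $\nu_t(x)\le\nu_t(y)$. For $N=2$,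
\[
\|e_0+e_{00}\|_Y=2^{1/(2p)},\qquad\|e_1+e_{01}\|_Y=2^{1/p}:
\]
nodes on a branch add in $\ell_{2p}$, and their siblings add in $\ell_p$. In general, if $x$ is supported on one branch, then $\nu_t^{2p}=|x_t|^{2p}+\nu_{t'}^{2p}$ for consecutive nodes $t,t'$ of the branch, and so $\|x\|_Y=(\sum_t|x_t|^{2p})^{1/(2p)}$.

For $|t|<N$ we have $\nu_t^p=(a^2+b^2)^{1/2}$ with $a=|x_t|^p$ and $b=\nu_{t0}^p+\nu_{t1}^p$. Hence
\begin{equation}\label{eq:nu}
\max\bigl(|x_t|^p,\ \nu_{t0}^p+\nu_{t1}^p\bigr)\le\nu_t^p\le|x_t|^p+\nu_{t0}^p+\nu_{t1}^p .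
\end{equation}
Iterating the upper bound gives $\|x\|_Y^p\le\sum_t|x_t|^p$. Iterating the lower bound gives $\sum_{|t|=k}|x_t|^p\le\sum_{|t|=k}\nu_t^p\le\nu_\emptyset^p$ for each of the $N+1$ levels $k$. Therefore
\begin{equation}\label{eq:lp}
\|x\|_Y\le\|x\|_{\ell_p(\mathcal T)}\le(N+1)^{1/p}\|x\|_Y .
\end{equation}

\subsection{Gaussian sums in $Y$}

For $a_1,\dots,a_Q\in Y$ let $s=(\sum a_n^2)^{1/2}$, computed coordinatewise. By \eqref{eq:szarek}, $s\le\sqrt2\,\mathbb E|\sum\varepsilon_na_n|$ coordinatewise. The lattice property and Jensen's inequality give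
\begin{equation}\label{eq:square}
\|s\|_Y\le\sqrt2\;\mathbb E\Big\|\sum\varepsilon_na_n\Big\|_Y .
\end{equation}

\begin{lemma}\label{lem:KY}
$K_p(Y_N)\le\sqrt2\,\|g\|_{2p}$.
\end{lemma}

\begin{proof}
Let $Z$ be a random vector in $Y$ and $\tilde Z_t=(\mathbb E|Z_t|^{2p})^{1/(2p)}$. We claim that $\mathbb E\,\nu_t(Z)^{2p}\le\nu_t(\tilde Z)^{2p}$ for all $t$. At the leaves this is an identity. If it holds at $t0$ and $t1$, Minkowski's inequality in $L^2$ gives
\[
\Big(\mathbb E\bigl(\nu_{t0}(Z)^p+\nu_{t1}(Z)^p\bigr)^2\Big)^{1/2}\le\sum_{i=0,1}\bigl(\mathbb E\,\nu_{ti}(Z)^{2p}\bigr)^{1/2}\le\sum_{i=0,1}\nu_{ti}(\tilde Z)^p ,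
\]
and squaring and adding $\mathbb E|Z_t|^{2p}=\tilde Z_t^{2p}$ gives the claim at $t$. For $Z=\sum g_na_n$ the coordinate $Z_t$ is Gaussian with standard deviation $s_t$, so $\tilde Z=\|g\|_{2p}\,s$. Hence $\|Z\|_p\le\|Z\|_{2p}\le\|g\|_{2p}\|s\|_Y$, and \eqref{eq:square} concludes.
\end{proof}

\subsection{Walsh--Paley martingales in $Y$}

The scalar estimate we need bounds the part of $|f|$ that exceeds a multiple of the square function.

\begin{lemma}\label{lem:scalar}
Let $f=\sum_{n\le Q}r_n\psi_n$ be a real Walsh--Paley martingale as in Lemma~\ref{lem:coins}(ii), and $s=(\sum\psi_n^2)^{1/2}$. There is $c=c(p)$ such that for $\lambda\ge\sqrt p$,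
\[
\bigl\|(|f|-7\lambda s)_+\bigr\|_p\le c\,e^{-\lambda^2/(2p)}\,\|s\|_p .
\]
\end{lemma}

The exponential moment method gives Gaussian tails when $s$ has a deterministic bound. Since $s$ is random, we cut $f$ into pieces $\Delta_j$ according to the dyadic size of the running square function. This can be done without destroying the martingale property because the running square function is known one step ahead.

\begin{proof}
Let $s_n=(\sum_{k\le n}\psi_k^2)^{1/2}$, which is $\mathcal F_{n-1}$-measurable and nondecreasing in $n$. For $j\in\mathbb Z$ put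
\[
c_{j,n}=1_{\{2^{j-1}<s_n\le2^j\}}\psi_n,\qquad\Delta_j=\sum_nr_nc_{j,n},\qquad E_j=\{s>2^{j-1}\}.
\]
Each $c_{j,n}$ is $\mathcal F_{n-1}$-measurable. We have $f=\sum_j\Delta_j$ because $\psi_n=0$ where $s_n=0$. Further, $\Delta_j=0$ off $E_j$, and $\sum_nc_{j,n}^2\le4^j$, since this sum is at most $s_m^2$ for the last $m$ with $s_m\le2^j$ (and vanishes if there is none).

\emph{Tails of $\Delta_j$.} We need a bound proportional to $\mathbb P(E_j)$, in order to sum over $j$, so we start the clock when the piece begins. Let $n_j=\min\{n:s_n>2^{j-1}\}$. Then $\{n_j=n\}\in\mathcal F_{n-1}$, the set $E_j$ is the disjoint union of these sets, and $\Delta_j=\sum_{k\ge n}r_kc_{j,k}$ on $\{n_j=n\}$. For real $\theta$ we have $\mathbb E(e^{\theta r_kc_{j,k}}\mid\mathcal F_{k-1})=\cosh(\theta c_{j,k})\le e^{\theta^2c_{j,k}^2/2}$. Conditioning successively on $\mathcal F_{Q-1},\dots,\mathcal F_{n-1}$ gives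
\[
\mathbb E\Big[\exp\Big(\theta\sum_{k\ge n}r_kc_{j,k}-\frac{\theta^2}2\sum_{k\ge n}c_{j,k}^2\Big)\,\Big|\,\mathcal F_{n-1}\Big]\le1 .
\]
Multiply by $1_{\{n_j=n\}}$, take expectations, use $\sum_kc_{j,k}^2\le4^j$ and sum over $n$. The result is $\mathbb E[e^{\theta\Delta_j}1_{E_j}]\le e^{\theta^24^j/2}\,\mathbb P(E_j)$. Markov's inequality with $\theta=\pm2^{-j}u$ yields $\mathbb P(|\Delta_j|>2^ju)\le2e^{-u^2/2}\,\mathbb P(E_j)$ for $u>0$. For $a\ge0$, using $(a+w)^2\ge a^2+w^2$,
\begin{equation}\label{eq:tail}
\mathbb E\bigl(|\Delta_j|-2^ja\bigr)_+^p=2^{jp}\int_0^\infty pw^{p-1}\,\mathbb P\bigl(|\Delta_j|>2^j(a+w)\bigr)\,dw\le c_1\,2^{jp}e^{-a^2/2}\,\mathbb P(E_j),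
\end{equation}
where $c_1=2\int_0^\infty pw^{p-1}e^{-w^2/2}\,dw$.

\emph{Summing the pieces.} On $\{s=0\}$ we have $f=0$. On $\{s>0\}$ define the integer $j_*$ by $2^{j_*-1}<s\le2^{j_*}$; then $E_j$ occurs exactly for $j\le j_*$, so $|f|\le\sum_{i\ge0}|\Delta_{j_*-i}|$. To the piece $\Delta_{j_*-i}$, whose natural size is $2^{j_*-i}$, we allot the threshold $\lambda2^{i/2}\cdot2^{j_*-i}$. The relative threshold $\lambda2^{i/2}$ grows, which makes the tails summable, while the thresholds themselves have a finite sum:
\[
\sum_{i\ge0}\lambda2^{j_*-i/2}=\frac{\lambda2^{j_*}}{1-2^{-1/2}}\le\frac{2\lambda s}{1-2^{-1/2}}\le7\lambda s .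
\]
Hence $(|f|-7\lambda s)_+\le\sum_{i\ge0}z_i$ with $z_i=1_{\{s>0\}}(|\Delta_{j_*-i}|-\lambda2^{i/2}2^{j_*-i})_+$. Since $z_i^p\le\sum_j(|\Delta_j|-\lambda2^{i/2}2^j)_+^p$, the bound \eqref{eq:tail} with $a=\lambda2^{i/2}$ gives
\[
\mathbb E z_i^p\le c_1e^{-\lambda^22^i/2}\;\mathbb E\sum_j2^{jp}1_{E_j}\le c_2\,e^{-\lambda^22^i/2}\,\mathbb Es^p,\qquad c_2=\frac{2^pc_1}{1-2^{-p}},
\]
because $\sum_{j\le j_*}2^{jp}=2^{j_*p}/(1-2^{-p})\le(2s)^p/(1-2^{-p})$. By Minkowski's inequality, $2^i\ge1+i$ and $\lambda^2\ge p$,
\[
\Big\|\sum_{i\ge0} z_i\Big\|_p\le c_2^{1/p}\|s\|_p\sum_{i\ge0}e^{-\lambda^2(1+i)/(2p)}\le c_2^{1/p}\,e^{-\lambda^2/(2p)}\,\|s\|_p\sum_{i\ge0}e^{-i/2}.\qedhere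
\]
\end{proof}

\begin{lemma}\label{lem:WPY}
$\beta^-_{\mathrm{WP}}(Y_N)\le c'\sqrt{\log(N+1)}$ with $c'=c'(p)$.
\end{lemma}

\begin{proof}
Let $f=\sum r_n\psi_n$ be a $Y$-valued Walsh--Paley martingale and let $s=(\sum\psi_n^2)^{1/2}$ coordinatewise. We have $|f|\le7\lambda s+(|f|-7\lambda s)_+$ coordinatewise. We measure the main term in $Y$, and the excess in $\ell_p(\mathcal T)$, where $p$-th moments add over the coordinates and Lemma~\ref{lem:scalar} applies to each of them. With \eqref{eq:lp}, for $\lambda\ge\sqrt p$,
\begin{align*}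
\|f\|_{L^p(Y)}&\le7\lambda\|s\|_{L^p(Y)}+c\,e^{-\lambda^2/(2p)}\|s\|_{L^p(\ell_p(\mathcal T))}\\
&\le\bigl(7\lambda+c\,e^{-\lambda^2/(2p)}(N+1)^{1/p}\bigr)\|s\|_{L^p(Y)} .
\end{align*}
Take $\lambda=\sqrt{2\log(N+1)}+\sqrt p$, so that $e^{-\lambda^2/(2p)}(N+1)^{1/p}\le1$. Applying \eqref{eq:square} for each outcome of the coins gives $\|s\|_{L^p(Y)}\le\sqrt2\,\|\sum\varepsilon_n\psi_n\|_p=\sqrt2\,\|\sum\varepsilon_n\,df_n\|_p$. So $\beta^-_{\mathrm{WP}}(Y_N)\le\sqrt2\,(7\sqrt{2\log(N+1)}+7\sqrt p+c)$, and $\log(N+1)\ge\log2$ absorbs the constant terms.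
\end{proof}

\subsection{A martingale with rare jumps}

\begin{lemma}\label{lem:lower}
$\beta^-(Y_N)\ge\frac12N^{1/(2p)}$.
\end{lemma}

\begin{proof}
Let $0<\delta<1$. A particle starts at $\emptyset$. At each step $l=1,2,\dots$, if it is at a node $t$ with $|t|<N$, it stays with probability $1-\delta$ or moves to $t0$ or to $t1$ with probability $\delta/2$ each, independently of the past, and we put
\[
d_l=\sum_{i=0,1}1_{\{\text{move to }ti\}}\,e_{ti}-\frac\delta2\,(e_{t0}+e_{t1}).
\]
If $|t|=N$, the particle stays and $d_l=0$. The $d_l$ are bounded martingale differences for the filtration generated by the steps. Let $t_0=\emptyset,t_1,\dots,t_N$ be the nodes visited, let $t_n'$ be the sibling of $t_n$, and let \emph{stage} $n$ be the set of steps made from $t_{n-1}$, including the move to $t_n$. The lengths $\tau_n$ of the stages satisfy $\mathbb P(\tau_n>k)=(1-\delta)^k$ and $\mathbb E\tau_n=1/\delta$. Stage $n$ affects only the coordinates $t_n$ and $t_n'$. Fix $Q\in\mathbb N$ and let $f_Q=\sum_{l\le Q}d_l$.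

\emph{The martingale.} Let $\Omega_Q$ be the event that level $N$ is reached within $Q$ steps. On $\Omega_Q$ the coordinate of $f_Q$ at $t_n'$ is $-\delta\tau_n/2$. By \eqref{eq:nu}, $\nu_{t_{n-1}}^p\ge\nu_{t_n}^p+|x_{t_n'}|^p$, so $\|f_Q\|_Y^p\ge\sum_{n\le N}(\delta\tau_n/2)^p$ on $\Omega_Q$. As $Q\to\infty$, $1_{\Omega_Q}\uparrow1$ almost surely. By monotone convergence and $\mathbb E(\delta\tau_n)^p\ge(\mathbb E\,\delta\tau_n)^p=1$,
\[
\liminf_{Q\to\infty}\|f_Q\|_p\ge\tfrac12N^{1/p}.
\]

\emph{The randomized sum.} Write $\sum_{l\le Q}\varepsilon_ld_l=\Sigma_1-\Sigma_2$, where $\Sigma_1=\sum\pm e_{t_n}$ runs over the moves made within $Q$ steps, and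
\[
\Sigma_2=\frac\delta2\sum_{n\le N}S_n\,(e_{t_n}+e_{t_n'}),\qquad S_n=\sum_{l\in\text{stage }n,\ l\le Q}\varepsilon_l .
\]
The vector $\Sigma_1$ is supported on one branch and has at most $N$ nonzero coordinates, equal to $\pm1$, so $\|\Sigma_1\|_Y\le N^{1/(2p)}$. By \eqref{eq:lp}, $\|\Sigma_2\|_Y^p\le2(\delta/2)^p\sum_n|S_n|^p$. Given the path of the particle, $S_n$ is a sum of at most $\tau_n$ signs, so $\mathbb E|S_n|^p\le\kappa_p^p\,\mathbb E\tau_n^{p/2}$. Moreover $\mathbb P(\delta\tau_n>u)=(1-\delta)^{\lfloor u/\delta\rfloor}\le e^{\delta-u}\le e^{1-u}$, whence $\mathbb E(\delta\tau_n)^{p/2}\le e\,\Gamma(p/2+1)$. Thus $\|\Sigma_2\|_p\le c_3N^{1/p}\delta^{1/2}$ with $c_3=c_3(p)$, uniformly in $Q$.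

By \eqref{eq:minus}, $\|f_Q\|_p\le\beta^-(Y_N)\,(N^{1/(2p)}+c_3N^{1/p}\delta^{1/2})$. Letting $Q\to\infty$ and then $\delta\to0$ gives $\frac12N^{1/p}\le\beta^-(Y_N)N^{1/(2p)}$.
\end{proof}

\begin{remark}
In the coordinate $t_n'$ this martingale makes $\tau_n$ steps equal to $-\delta/2$. The ratio of $|f|$ to the square function of the differences is $\sqrt{\tau_n}$ there, and $\mathbb E\tau_n=1/\delta$. This is the behavior that Lemma~\ref{lem:scalar} excludes; the step that needs conditional symmetry is the bound by $\cosh(\theta c_{j,k})$ with a coefficient known in advance.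
\end{remark}

\subsection{Conclusion of the proof}

Let $c_p=\max(1,\sqrt2\|g\|_{2p},c')$. Lemmas~\ref{lem:KY}, \ref{lem:WPY} and~\ref{lem:lower} give the three inequalities of Theorem~\ref{thm:sharp}. Write $C_N=\beta^-_{\mathrm{WP}}(Y_N)$. From $N\ge(N+1)/2$ and $\log(N+1)\ge C_N^2/c_p^2$ we get
\begin{equation}\label{eq:final}
\beta^-(Y_N)\ge\tfrac12\,2^{-1/(2p)}\exp\Big(\frac{\log(N+1)}{2p}\Big)\ge\tfrac12\,2^{-1/(2p)}\exp\Big(\frac{C_N^2}{2pc_p^2}\Big).
\end{equation}
By Theorem~\ref{thm:minus}, $\frac12N^{1/(2p)}\le C_N(1+e^{2\pi C_N^2c_p^2})$, so $C_N\to\infty$. Hence the right-hand side of \eqref{eq:final} eventually exceeds any polynomial in $C_N$. Finally, for spaces with $K\le c_p$ Theorem~\ref{thm:minus} gives $\beta^-\le\exp(c\,C^2)$ with $c=2\pi c_p^2+2$, because $C\ge1$ and $2C\le e^{2C^2}$; by \eqref{eq:final} only the constant in the exponent can be improved. \qed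

\begin{thebibliography}{9}

\bibitem{Garling}
Garling, 1990.

\bibitem{HNVW}
Hyt\"onen, van Neerven, Veraar and Weis, \emph{Analysis in Banach Spaces II}.

\bibitem{Problem}
\emph{Martingales in Banach Spaces and the Randomized UMD Properties}, \texttt{https://www.aaagarwal.com/files/agarwaljuniorpaper.pdf}.

\end{thebibliography}
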